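\title{The maximal operator on weighted variable Lebesgue spaces: a counterexample to the Diening--H\"ast\"o conjecture}

\begin{abstract}
Diening and H\"ast\"o conjectured that if the Hardy--Littlewood maximal operator $M$ is bounded on the variable Lebesgue space $L^{p(\cdot)}(\mathbb R^n)$ and $w$ is an $A_{p(\cdot)}$ weight, then $\|(Mf)w\|_{p(\cdot)}\le C\|fw\|_{p(\cdot)}$ for all $f$. We show that this is false in every dimension. In our counterexamples the exponent is Lipschitz and tends to a constant at infinity, at any prescribed rate slower than $1/\log(e+|x|)$, and $\log w$ has arbitrarily small BMO norm. For locally log-H\"older exponents that approach a constant, the rate $1/\log(e+|x|)$ is therefore exactly the borderline for the conjectured implication.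
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $p(\cdot):\mathbb R^n\to[1,\infty)$ be a measurable function with
\begin{equation}\label{eq:pbounds}
1<p_-:=\operatorname*{ess\,inf}_{x\in\mathbb R^n}p(x)\le p_+:=\operatorname*{ess\,sup}_{x\in\mathbb R^n}p(x)<\infty ,
\end{equation}
and let $p'(\cdot)$ be the conjugate exponent, $1/p(x)+1/p'(x)=1$. The variable Lebesgue space $L^{p(\cdot)}(\mathbb R^n)$ consists of the measurable $f$ for which the Luxemburg norm
\[
\|f\|_{p(\cdot)}=\inf\Big\{\lambda>0:\int_{\mathbb R^n}\Big(\frac{|f(x)|}{\lambda}\Big)^{p(x)}dx\le 1\Big\}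
\]
is finite. For constant $p$ this is the usual $L^p$ norm. Cubes have sides parallel to the axes, $\langle g\rangle_Q=\frac1{|Q|}\int_Q g$, and $Mf(x)=\sup_{Q\ni x}\langle|f|\rangle_Q$ is the Hardy--Littlewood maximal operator. A \emph{weight} is a measurable function $w$ with $0<w<\infty$ almost everywhere. We ask for which pairs $p(\cdot)$, $w$ there is a constant $C$ with
\begin{equation}\label{eq:weighted}
\|(Mf)w\|_{p(\cdot)}\le C\,\|fw\|_{p(\cdot)}\qquad\text{for all measurable $f$ with } fw\in L^{p(\cdot)}(\mathbb R^n).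
\end{equation}

Since $Mf\ge\langle|f|\rangle_Q$ on $Q$, inequality \eqref{eq:weighted} forces the averaging operators $f\mapsto\langle f\rangle_Q\chi_Q$ to satisfy the same bound, uniformly in $Q$. This necessary condition can be written without $f$: by Proposition~\ref{prop:onecube} below it is equivalent to
\begin{equation}\label{eq:Ap}
[w]_{A_{p(\cdot)}}:=\sup_Q\frac1{|Q|}\,\|w\chi_Q\|_{p(\cdot)}\,\|w^{-1}\chi_Q\|_{p'(\cdot)}<\infty ,
\end{equation}
and we write $w\in A_{p(\cdot)}$ when \eqref{eq:Ap} holds. For constant $p$, condition \eqref{eq:Ap} reads $\sup_Q\langle w^p\rangle_Q^{1/p}\langle w^{-p'}\rangle_Q^{1/p'}<\infty$, which is the $A_p$ condition for $w^p$.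

For regular exponents the necessary condition is also sufficient. Call $p(\cdot)$ \emph{locally log-H\"older} if there is $C_0$ with $|p(x)-p(y)|\le C_0/(-\log|x-y|)$ whenever $|x-y|<1/2$, and write $p(\cdot)\in LH(\mathbb R^n)$ if, in addition, there are constants $C_\infty$, $p_\infty$ with $|p(x)-p_\infty|\le C_\infty/\log(e+|x|)$ for all $x$. The following theorem is known. It covers constant exponents, and we use it only in Corollary~\ref{cor:sharp}.

\begin{theorem}\label{thm:known}
Let $p(\cdot)\in LH(\mathbb R^n)$ satisfy \eqref{eq:pbounds}. Then \eqref{eq:weighted} holds if and only if $w\in A_{p(\cdot)}$.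
\end{theorem}

For general exponents \eqref{eq:Ap} does not suffice, even without a weight: for $w\equiv1$ it is the $K_0$ condition on $p(\cdot)$, which is known not to be sufficient for the boundedness of $M$ on $L^{p(\cdot)}(\mathbb R^n)$. So there are two visible obstructions to \eqref{eq:weighted}. One lies in the exponent and is present for $w\equiv1$; the other lies in the weight and is present for constant $p$. If the two do not interact, then removing each of them separately should be enough. This is the content of the following conjecture, posed in \cite{source}.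

\begin{quote}
\textbf{Conjecture} (Diening and H\"ast\"o). \emph{Let $p(\cdot)$ satisfy \eqref{eq:pbounds}. If $M$ is bounded on $L^{p(\cdot)}(\mathbb R^n)$ and $w\in A_{p(\cdot)}$, then \eqref{eq:weighted} holds.}
\end{quote}

The two obstructions do interact: each can stay below its critical size while their sum exceeds it. Recall that $\|g\|_{BMO}=\sup_Q\langle|g-\langle g\rangle_Q|\rangle_Q$, and write $s'=s/(s-1)$.

\begin{theorem}\label{thm:main}
Let $n\ge1$, $1<s<\infty$, $0<a<n/s'$, and let $\omega:[0,\infty)\to(0,\infty)$ be nonincreasing with $\sup_t\omega(t)\log(e+t)=\infty$. There are an exponent $p(\cdot)$ and a weight $w$ on $\mathbb R^n$ such that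
\begin{itemize}
\item[(i)] $p$ is Lipschitz (hence locally log-H\"older), $s\le p(x)\le s+\min(1,\omega(|x|))$ for all $x$, and $p(x)\to s$ as $|x|\to\infty$;
\item[(ii)] $M$ is bounded on $L^{p(\cdot)}(\mathbb R^n)$;
\item[(iii)] $w\in A_{p(\cdot)}$;
\item[(iv)] there is $f\ge0$ with $fw\in L^{p(\cdot)}(\mathbb R^n)$ but $(Mf)w\notin L^{p(\cdot)}(\mathbb R^n)$;
\item[(v)] $0<w\le1$ and $\|\log w\|_{BMO}\le C_na$, where $C_n$ depends only on $n$.
\end{itemize}
In particular (take, for instance, $\omega\equiv1$ and $s=2$) the conjecture is false in every dimension.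
\end{theorem}

Parts (i) and (v) say that neither local irregularity of $p(\cdot)$ nor a large weight is responsible, since $a$ may be taken as small as we like. What matters is the rate at which $p(x)$ approaches its limit, and Theorems~\ref{thm:known} and~\ref{thm:main} together determine the critical rate.

\begin{corollary}\label{cor:sharp}
Let $\omega:[0,\infty)\to(0,\infty)$ be nonincreasing and $1<s<\infty$. The implication
\[
\text{$M$ bounded on $L^{p(\cdot)}(\mathbb R^n)$ and $w\in A_{p(\cdot)}$}\ \Longrightarrow\ \eqref{eq:weighted}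
\]
holds for all locally log-H\"older $p(\cdot)$ with \eqref{eq:pbounds} and $|p(x)-s|\le\omega(|x|)$ if and only if $\omega(t)=O(1/\log(e+t))$.
\end{corollary}

\begin{proof}
Since $\omega\le\omega(0)$, the condition $\omega(t)=O(1/\log(e+t))$ means that $\sup_t\omega(t)\log(e+t)<\infty$. If it holds, every exponent in the class lies in $LH(\mathbb R^n)$ with $p_\infty=s$, and Theorem~\ref{thm:known} gives \eqref{eq:weighted}. If it fails, Theorem~\ref{thm:main}, with any $a\in(0,n/s')$, gives an exponent in the class and a weight for which the implication is false.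
\end{proof}

Section~\ref{sec:idea} shows the mechanism on the line. The pair $p(\cdot)$, $w$ is built in Section~\ref{sec:construction}, where (i) is proved; parts (iv), (iii), (ii), (v) follow, in this order, in Sections~\ref{sec:failure}--\ref{sec:bmo}.

\section{Norms, modulars and averages over one cube}\label{sec:prelim}

We take cubes to be open. This changes neither $Mf$ nor \eqref{eq:Ap} (dilate a closed cube slightly), and it makes $\{Mf>t\}$ open, so that $Mf$ is measurable. The side length of $Q$ is $\ell(Q)$, so $\operatorname{diam}Q=\sqrt n\,\ell(Q)$, and $v_n=|B(0,1)|$. We use three textbook facts.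
\begin{itemize}
\item \emph{Maximal theorem.} For $1<s<\infty$, $\|Mg\|_s\le C_{n,s}\|g\|_s$.
\item \emph{Jensen's inequality.} If $\nu$ is a measure of total mass $S\in(0,\infty)$, $r\ge1$ and $g\ge0$, then $(\int g\,d\nu)^r\le S^{r-1}\int g^r\,d\nu$.
\item $\|\cdot\|_{p(\cdot)}$ is a norm, it is monotone ($|f|\le|g|$ implies $\|f\|_{p(\cdot)}\le\|g\|_{p(\cdot)}$), and it equals $\|f\|_s$ if $p=s$ on $\{f\ne0\}$.
\end{itemize}
Since $t\log(1/t)\le1/e$ on $(0,1]$, we also have, for $L>0$,
\begin{equation}\label{eq:smallcube}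
|Q|^{-L\operatorname{diam}Q}=\exp\big(Ln^{3/2}\ell(Q)\log(1/\ell(Q))\big)\le e^{Ln^{3/2}}\qquad\text{if }\ell(Q)\le1 .
\end{equation}
This is the only way in which the Lipschitz continuity of the exponent will be used.

Estimates are easier for the integral $\int g^{q(x)}dx$, the \emph{modular}, than for the norm. The next lemma passes from one to the other.

\begin{lemma}\label{lem:modular}
Let $q:\mathbb R^n\to[1,\infty)$ be measurable with $q_+<\infty$, and let $g\ge0$ be measurable.
\begin{itemize}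
\item[(a)] If $\lambda>0$, $K\ge1$ and $\int(g/\lambda)^{q(x)}dx\le K$, then $\|g\|_{q(\cdot)}\le K\lambda$.
\item[(b)] $\|g\|_{q(\cdot)}<\infty$ if and only if $\int g^{q(x)}dx<\infty$.
\item[(c)] If $0<\lambda_0:=\|g\|_{q(\cdot)}<\infty$, then $\int(g/\lambda_0)^{q(x)}dx=1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $K^{-q(x)}\le K^{-1}$, we get $\int(g/K\lambda)^{q(x)}dx\le1$. (b) One direction is (a). Conversely, if $\int(g/\lambda)^{q(x)}dx\le1$, then $\int g^{q(x)}dx\le\max(1,\lambda^{q_+})$. (c) By (b), applied to multiples of $g$, the function $I(\lambda)=\int(g/\lambda)^{q(x)}dx$ is finite on $(0,\infty)$; it is nonincreasing, and continuous by dominated convergence. As $I>1$ on $(0,\lambda_0)$ and $I\le1$ on $(\lambda_0,\infty)$, we have $I(\lambda_0)=1$.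
\end{proof}

The following proposition is not needed for Theorem~\ref{thm:main}; it says what $A_{p(\cdot)}$ measures.

\begin{proposition}\label{prop:onecube}
Let $p(\cdot)$ satisfy \eqref{eq:pbounds}, let $w$ be a weight, and let $K\in(0,\infty]$ be the least constant such that $\langle|f|\rangle_Q\|w\chi_Q\|_{p(\cdot)}\le K\|fw\|_{p(\cdot)}$ for all cubes $Q$ and all $f$ with $0<\|fw\|_{p(\cdot)}<\infty$. Then $[w]_{A_{p(\cdot)}}\le K\le2[w]_{A_{p(\cdot)}}$.
\end{proposition}

\begin{proof}
Young's inequality $uv\le u^{p}+v^{p'}$ and Lemma~\ref{lem:modular}(c) give H\"older's inequality $\int|gh|\le2\|g\|_{p(\cdot)}\|h\|_{p'(\cdot)}$. With $g=fw$ and $h=w^{-1}\chi_Q$,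
\begin{equation}\label{eq:percube}
\langle|f|\rangle_Q\|w\chi_Q\|_{p(\cdot)}\le\frac2{|Q|}\|w\chi_Q\|_{p(\cdot)}\|w^{-1}\chi_Q\|_{p'(\cdot)}\,\|fw\|_{p(\cdot)} ,
\end{equation}
so $K\le2[w]_{A_{p(\cdot)}}$. Conversely, let $K<\infty$, $Q_j=Q\cap\{w>1/j\}$ and $\lambda_j=\|w^{-1}\chi_{Q_j}\|_{p'(\cdot)}$, which is positive and finite for large $j$. Put $f_j=w^{-1}(w^{-1}/\lambda_j)^{p'(\cdot)-1}\chi_{Q_j}$. Since $(p'-1)p=p'$, Lemma~\ref{lem:modular}(c) gives $\int(f_jw)^{p(x)}dx=1$ and $\int f_j=\lambda_j$. Hence $\lambda_j\le\Lambda:=K|Q|/\|w\chi_Q\|_{p(\cdot)}$, so $\int_{Q_j}(w^{-1}/\Lambda)^{p'(x)}dx\le1$, and monotone convergence yields $\|w^{-1}\chi_Q\|_{p'(\cdot)}\le\Lambda$.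
\end{proof}

\section{One cube against many: the mechanism}\label{sec:idea}

Condition \eqref{eq:Ap} tests one cube at a time. Inequality \eqref{eq:weighted} asks for more: for any family $\mathcal Q$ of disjoint cubes, $\sum_{Q\in\mathcal Q}\langle|f|\rangle_Q\chi_Q\le Mf$, so the averages over all cubes of $\mathcal Q$ must be bounded at once. For constant $p$ this is automatic, because the $p$th powers of the norms of disjointly supported functions add up. For variable $p(\cdot)$ it is not.

\begin{example}\label{ex:steps}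
Let $n=1$, $\delta>0$, $p=s+\delta$ on $I_i=(2i,2i+1)$ for $i=1,\dots,m$, and $p=s$ elsewhere. By \eqref{eq:percube} and Lemma~\ref{lem:modular}(a), averaging over one interval $(2i,2i+2)$ has norm at most $2\cdot\frac12\cdot2\cdot2=4$. But $f=\sum_i\chi_{I_i}$ has norm $m^{1/(s+\delta)}$, while $Mf\ge\frac12$ on the $m$ intervals $(2i+1,2i+2)$, where $p=s$; so $\|Mf\|_{p(\cdot)}\ge\frac12m^{1/s}$. The loss $m^{1/s-1/(s+\delta)}=m^{\delta/(s(s+\delta))}$ is the gap between the $\ell^{s+\delta}$ and $\ell^s$ norms of $m$ equal terms.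
\end{example}

The quantity that governs the loss is $m^\delta$. The shell $N/2<|x|<N$ has room for at most $CN^n$ disjoint unit cells, so if $|p(x)-s|\le C/\log(e+|x|)$, then $m^\delta$ stays bounded within each shell. Under any slower rate we may take $m$ to be a power of $N$ and have $m^\delta$ unbounded.

To keep $M$ bounded, the loss must be paid for. Let $p(\cdot)$ descend from $s+\delta$ to $s$ over a long distance $\rho$. The maximal function of $\chi_{B(c,1)}$ decays like $|x-c|^{-n}$, so its $L^s$ norm over $\{|x-c|>\rho\}$ is of order $\rho^{-n/s'}$. If $m^\delta=\rho^\kappa$, the loss is at most $\rho^{\kappa/s^2}$, and the decay wins when $\kappa<ns(s-1)$. The same balance should hold between any two intermediate distances from $c$, which suggests letting $p$ fall linearly in $\log|x-c|$. A weight of size $(|x-c|/\rho)^a$ near $c$ makes the unit ball cheaper by the factor $\rho^{-a}$, and so weakens the decay to $\rho^{-(n/s'-a)}$. We now carry this out by hand.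

\begin{example}\label{ex:block}
Let $n=1$, $s=2$, $a\ge0$, $\kappa>0$. Take $\rho\ge2$, an integer $m\ge3$ with $\log m\ge\kappa^2(\log\rho)^2$, and points $c_1,\dots,c_m$ at mutual distances at least $4\rho$. Put
\[
U(x)=\sum_{i=1}^m\log_+\frac{\rho}{1+|x-c_i|},\qquad p=2+\frac{\kappa}{\log m}\,U,\qquad w=e^{-aU}.
\]
Then $0\le p-2\le\delta:=\kappa\log\rho/\log m$ and $m^\delta=\rho^\kappa$. The lower bound on $\log m$ says that $\delta^2\log m\le1$; hence $\delta\le1$ and $\rho^\delta=e^{\delta^2\log m/\kappa}\le e^{1/\kappa}$. The variation of the exponent is thus invisible to powers of $\rho$ but visible to powers of $m$, through the identity $m^{p(x)-2}=e^{\kappa U(x)}$.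

Test on $J=m^\beta$ of the bumps, where $1\le J\le m$ is an integer and $0\le\beta\le1$: let $f=t\sum_{i\le J}\chi_{(c_i-1,c_i+1)}$ with $t=(\rho/J)^{1/2}$.

\emph{Output.} On $\rho<|x-c_i|<2\rho$ we have $w=1$ and $p=2$, and averaging over $(c_i-2\rho,c_i+2\rho)$ gives $Mf\ge t/(2\rho)$. So $\int((Mf)w)^{p(x)}dx\ge J\cdot2\rho\cdot t^2/(4\rho^2)=\frac12$.

\emph{Input.} On $(c_i-1,c_i+1)$,
\[
(fw)^{p(x)}=\frac\rho J\;w^2\;J^{-(p(x)-2)/2}\,(\rho^{1/2}w)^{p(x)-2}=\frac\rho J\;e^{-(2a+\beta\kappa/2)U}\,(\rho^{1/2}w)^{p(x)-2}.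
\]
Here $1/\rho\le e^{-U}\le2/\rho$, and the last factor lies between $\rho^{-a\delta}\ge e^{-a/\kappa}$ and $\rho^{\delta/2}\le e^{1/2\kappa}$. Therefore, up to factors depending only on $a$ and $\kappa$,
\[
\int(fw)^{p(x)}dx\approx\rho^{\,1-2a-\beta\kappa/2}.
\]
As $\rho\to\infty$, the test obstructs a uniform bound exactly when this exponent is negative. For one bump ($\beta=0$), which is what $A_{p(\cdot)}$ can see, there is no obstruction if $2a<1$. For all bumps and no weight ($\beta=1$, $a=0$) there is none if $\kappa/2<1$. For all bumps with the weight there is an obstruction if $2a+\kappa/2>1$. The three conditions are compatible: with $a=\frac14$, $\kappa=\frac32$ the input modular is $O(\rho^{-1/4})$ while the output modular is at least $\frac12$.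
\end{example}

The lesson is that on functions of height $m^{-\beta/s}$ the variable exponent acts as the weight $e^{-(\beta\kappa/s)U}$ on $L^s$, a truncated power of $|x-c|$, which multiplies the power $w^s=e^{-asU}$ already present. In $\mathbb R^n$ the critical power is $n(s-1)$, and the three conditions become
\begin{equation}\label{eq:three}
as<n(s-1),\qquad \frac\kappa s<n(s-1),\qquad as+\frac\kappa s>n(s-1).
\end{equation}
The first is the hypothesis $a<n/s'$. What remains is to place infinitely many such blocks, with $\rho\to\infty$, so that they do not interfere, and to prove that the first two inequalities give not only the absence of one obstruction but the full statements (iii) and (ii).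

\section{The exponent and the weight}\label{sec:construction}

Fix $n,s,a,\omega$ as in Theorem~\ref{thm:main}. Because $0<as<n(s-1)$, we can fix $\kappa>0$ satisfying \eqref{eq:three}; this is where $a>0$ is needed. The middle inequality lets us fix $\alpha$, and we fix $\theta>0$, with
\begin{equation}\label{eq:alpha}
\alpha>\frac1s,\qquad\alpha\kappa<n(s-1),\qquad\theta\Big(1+2n+\frac n{s'}\Big)<\frac n{s'} .
\end{equation}
Note that $\theta<1$. From now on $C$ denotes a positive constant, possibly different at each occurrence, that depends only on $n,s,a,\kappa,\alpha$.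

\subsection*{Scales}
Block $k$ will consist of $m_k$ bumps of height $\delta_k$ and radius $\rho_k$, at spacing $D_k$, inside the shell $N_k/2<|x|<N_k$. All these numbers are determined by $N_k$:
\[
m_k=\lfloor N_k^\theta\rfloor,\qquad\delta_k=\min\{\omega(N_k),(\log m_k)^{-1/2}\},\qquad\rho_k=m_k^{\delta_k/\kappa},\qquad D_k=\frac{N_k}{4m_k}.
\]

\begin{lemma}\label{lem:scales}
Put $N_0=D_0=1$. There are numbers $N_1,N_2,\dots$ such that for all $k\ge1$
\begin{itemize}
\item[(P1)] $N_k\ge2N_{k-1}$, $m_k\ge3$, $D_k\ge\max(64,D_{k-1})$;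
\item[(P2)] $\rho_k\ge2^k$;
\item[(P3)] $m_k^{1-\alpha s}\rho_k^n\le2^{-k}$;
\item[(P4)] $m_k\rho_k^{2n}\le2^{-k}D_k^{n/s'}$.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose $N_1,\dots,N_{k-1}$ are chosen, and regard $m,\delta,\rho,D$ as functions of $N=N_k$. We show that (P1), (P3), (P4) hold for all large $N$ and (P2) for arbitrarily large $N$.

As $N\to\infty$, $m\to\infty$ and $D\ge N^{1-\theta}/4\to\infty$, which gives (P1). Since $\delta\le(\log m)^{-1/2}\to0$, for each $\eta>0$ we have $\rho\le m^\eta$ for large $N$. With $\eta=(\alpha s-1)/2n$ this gives $m^{1-\alpha s}\rho^n\le m^{-(\alpha s-1)/2}\to0$, hence (P3). With $\eta=1$ it gives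
\[
m\rho^{2n}D^{-n/s'}\le4^{n/s'}m^{1+2n+n/s'}N^{-n/s'}\le4^{n/s'}N^{\theta(1+2n+n/s')-n/s'}\to0
\]
by \eqref{eq:alpha}, hence (P4). Finally, $\kappa\log\rho=\min\{\omega(N)\log m,(\log m)^{1/2}\}$, and for large $N$ we have $m\ge N^{\theta/2}$ and $N^2\ge e+N$, so $\log m\ge\frac\theta4\log(e+N)$. The function $\omega(t)\log(e+t)$ is bounded on bounded sets, because $\omega\le\omega(0)$, and its supremum is infinite. So it exceeds any given bound at arbitrarily large $N$, and (P2) follows.
\end{proof}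

Condition (P2) is the only place where the slow decay of $\omega$ is used: if $\omega(t)\le C_\infty/\log(e+t)$, then $\kappa\log\rho_k\le\omega(N_k)\,\theta\log N_k\le C_\infty$ and the radii stay bounded. Condition (P3) will make functions of height below $m_k^{-\alpha}$ negligible, and (P4) says that the bumps are sparse. We record the consequences
\begin{equation}\label{eq:conseq}
\delta_k\le1,\qquad\delta_k\to0,\qquad\rho_k^{\delta_k}\le e^{1/\kappa},\qquad2\le\rho_k\le\frac{D_k}8,\qquad\sum_{j\le k}m_j\rho_j^{2n}\le D_k^{n/s'} .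
\end{equation}
The first two hold because $m_k\ge3$ and $m_k\to\infty$. The third is $\delta_k\log\rho_k=\delta_k^2\log m_k/\kappa\le1/\kappa$; it is the reason for the cap $(\log m_k)^{-1/2}$ in the definition of $\delta_k$. By (P4), $\rho_k^{2n}\le D_k^n$, so $\rho_k\le D_k^{1/2}\le D_k/8$ as $D_k\ge64$. The last follows from (P4) and $D_j\le D_k$.

\subsection*{Centers}
Let $e_1=(1,0,\dots,0)$. The \emph{centers of block $k$} are the points $(N_k/2+iD_k)e_1$, $1\le i\le m_k$. For a center $c$ of block $k$ let $B_c$ be the open ball $B(c,\rho_k)$, which will carry the bump, and let $B_c^*$ be the closed ball of radius $D_k/4\ge2\rho_k$ about $c$, the territory of the bump. Put $E=\bigcup_cB_c$. In sums over centers, $k$ always denotes the block of $c$.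

\begin{lemma}\label{lem:geometry}
\begin{itemize}
\item[(a)] For $c$ in block $k$, $B_c\subset B_c^*\subset\{N_k/2<|x|<N_k\}$, and all the balls $B_c^*$ are pairwise disjoint.
\item[(b)] If $c\ne c'$ belong to blocks $k\ge j$, then $|c-c'|\ge D_k$.
\item[(c)] If a cube $Q$ meets at least two of the balls $B_c$, and $k$ is the largest block index of a ball that it meets, then $D_k^n\le(2\sqrt n)^n|Q|$.
\end{itemize}
\end{lemma}

\begin{proof}
A center $c$ of block $k$ has $N_k/2+D_k\le|c|\le N_k/2+m_kD_k=\frac34N_k$, and $D_k\le N_k/12$; this gives the inclusions in (a). The shells are disjoint for different $k$ since $N_k/2\ge N_{k-1}$, and centers of the same block are at distance at least $D_k>2\cdot D_k/4$. This proves (a), and (b) for $j=k$. For $j<k$, $|c-c'|\ge N_k/2+D_k-\frac34N_j\ge D_k$. In (c), $Q$ meets balls $B_c$, $B_{c'}$ as in (b), so $\operatorname{diam}Q\ge D_k-\rho_k-\rho_j\ge D_k-\frac18(D_k+D_j)\ge\frac34D_k$, and $\ell(Q)\ge D_k/(2\sqrt n)$.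
\end{proof}

\subsection*{Definition of $p$ and $w$}
For a center $c$ of block $k$ let $U_c(x)=\log_+\dfrac{\rho_k}{1+|x-c|}$, and define
\[
U=\sum_cU_c,\qquad p=s+\sum_c\frac{\kappa}{\log m_k}\,U_c,\qquad w=e^{-aU}.
\]
The function $U_c$ is $1$-Lipschitz, vanishes off $B_c$, and satisfies $0\le U_c\le\log\rho_k=\delta_k\log m_k/\kappa$. Consequently $p=s$ and $w=1$ off $E$, and on any set that meets no ball $B_{c'}$ with $c'\ne c$, in particular on $B_c^*$,
\begin{equation}\label{eq:local}
0\le p-s\le\delta_k,\qquad m_k^{\,p-s}=e^{\kappa U_c},\qquad\rho_k^{-a}\le w=\min\Big\{1,\frac{1+|x-c|}{\rho_k}\Big\}^a\le1 .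
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $g_1,g_2,\dots$ be nonnegative $L$-Lipschitz functions vanishing off pairwise disjoint sets, and $g=\sum_ig_i$. Given $x,y$, either a single $g_i$ has $g=g_i$ at both points, or $g(x)=g_i(x)>0$ and $g(y)=g_j(y)>0$ with $i\ne j$. In the second case $g_i(y)=g_j(x)=0$, so $g(x)$ and $g(y)$ both lie in $[0,L|x-y|]$. In either case $|g(x)-g(y)|\le L|x-y|$. Since $\log m_k\ge1$, it follows that
\begin{equation}\label{eq:lip}
\text{$U$ is $1$-Lipschitz and $p$ is $\kappa$-Lipschitz.}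
\end{equation}
For $|x-y|<1/2$ we get $|p(x)-p(y)|\le\kappa|x-y|\le(\kappa/e)/(-\log|x-y|)$, the local log-H\"older condition. On $B_c$ we have $|x|<N_k$, so $p(x)-s\le\delta_k\le\min(1,\omega(N_k))\le\min(1,\omega(|x|))$, because $\omega$ is nonincreasing. For $|x|\ge N_k$, $p(x)-s\le\sup_{j>k}\delta_j$, which tends to $0$.
\end{proof}

In particular $s\le p\le s+1$, so \eqref{eq:pbounds} holds. For the conjugate exponent, $p'=1+1/(p-1)$ gives $|p'(x)-p'(y)|=|p(x)-p(y)|/((p(x)-1)(p(y)-1))$ and the same formula with $s$ in place of $p(y)$. Hence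
\begin{equation}\label{eq:conj}
\text{$p'$ is $\frac{\kappa}{(s-1)^2}$-Lipschitz},\qquad0\le s'-p'(x)\le\frac{p(x)-s}{(s-1)^2}.
\end{equation}

\section{Failure of the weighted inequality}\label{sec:failure}

We prove part (iv) by running the test of Example~\ref{ex:block} on all bumps of all blocks. The height on block $k$ is chosen so that each block contributes the same amount to the output. Let
\[
f=\sum_ct_k\chi_{B(c,1)},\qquad t_k=m_k^{-1/s}\rho_k^{n/s'} .
\]
Since $\rho_k\ge2$, $B(c,1)\subset B_c$, so these balls are disjoint.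

\emph{The output is infinite.} The annulus $R_c=\{\rho_k<|x-c|<2\rho_k\}$ lies in $B_c^*\setminus B_c$. So the annuli are disjoint, $w=1$ and $p=s$ on them, and $|R_c|\ge v_n\rho_k^n$. The cube $Q_c$ with center $c$ and side $4\rho_k$ contains $R_c$ and $B(c,1)$, so $Mf\ge\langle f\rangle_{Q_c}\ge v_nt_k(4\rho_k)^{-n}$ on $R_c$. Since $m_kt_k^s=\rho_k^{n(s-1)}$,
\[
\int((Mf)w)^{p(x)}dx\ge\sum_km_k\,v_n\rho_k^n\,\big(v_nt_k(4\rho_k)^{-n}\big)^s=v_n^{1+s}4^{-ns}\sum_k1=\infty ,
\]
and $(Mf)w\notin L^{p(\cdot)}$ by Lemma~\ref{lem:modular}(b).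

\emph{The input is finite.} Let $\varepsilon=n/s'-a>0$ and $b_k=t_k\rho_k^{-a}=m_k^{-1/s}\rho_k^\varepsilon$. On $B(c,1)$ we have $e^{-U_c}\le2/\rho_k$, so $fw\le2^ab_k$. By \eqref{eq:local} and \eqref{eq:conseq}, on $B(c,1)$
\[
b_k^{\,p(x)}=b_k^s\;m_k^{-(p(x)-s)/s}\;\rho_k^{\varepsilon(p(x)-s)}\le b_k^s\;e^{-(\kappa/s)U_c}\;\rho_k^{\varepsilon\delta_k}\le b_k^s\Big(\frac2{\rho_k}\Big)^{\kappa/s}e^{\varepsilon/\kappa}.
\]
As $m_kb_k^s=\rho_k^{s\varepsilon}=\rho_k^{n(s-1)-as}$ and $p\le s+1$,
\[
\int(fw)^{p(x)}dx\le2^{a(s+1)}\sum_c\int_{B(c,1)}b_k^{\,p(x)}dx\le C\sum_k\rho_k^{\,n(s-1)-as-\kappa/s}.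
\]
The exponent is negative by the third inequality in \eqref{eq:three}, and $\rho_k\ge2^k$ by (P2). So the series converges, and $fw\in L^{p(\cdot)}$ by Lemma~\ref{lem:modular}(b). This proves (iv).

\begin{remark}
The cubes $Q_c$ are pairwise disjoint: the centers lie on the first axis, and $2\rho_k+2\rho_j\le D_k/2<|c-c'|$ in the notation of Lemma~\ref{lem:geometry}(b). So the estimate fails already for the operator $f\mapsto\sum_c\langle f\rangle_{Q_c}\chi_{Q_c}$, although its summands are uniformly bounded by Proposition~\ref{prop:onecube} and the next section.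
\end{remark}

\section{The $A_{p(\cdot)}$ condition}\label{sec:Ap}

We prove part (iii): $\|w\chi_Q\|_{p(\cdot)}\|w^{-1}\chi_Q\|_{p'(\cdot)}\le C|Q|$ for every cube $Q$. On a small cube, $p$ and $\log w$ are almost constant. A cube that meets one bump involves only heights that are powers of $\rho_k$, so it cannot tell $p(\cdot)$ from $s$. A cube that meets several bumps is so large that the bumps do not count. For the middle case we need the constant-exponent condition for a truncated power, uniformly in the truncation. This is where $a<n/s'$ is used.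

\begin{lemma}\label{lem:power}
Let $\rho>0$, $c\in\mathbb R^n$ and $W(x)=\min\{1,(1+|x-c|)/\rho\}^a$. If $\ell(Q)\ge1$, then $\|W\chi_Q\|_s\|W^{-1}\chi_Q\|_{s'}\le C|Q|$, with $C$ independent of $\rho$, $c$ and $Q$.
\end{lemma}

\begin{proof}
Let $v(x)=(1+|x-c|)^a$. Then $W=\min\{1,\rho^{-a}v\}$ and $W^{-1}\le1+\rho^av^{-1}$, so
\[
\|W\chi_Q\|_s\|W^{-1}\chi_Q\|_{s'}\le\min\big\{|Q|^{1/s},\rho^{-a}\|v\chi_Q\|_s\big\}\big(|Q|^{1/s'}+\rho^a\|v^{-1}\chi_Q\|_{s'}\big)\le|Q|+\|v\chi_Q\|_s\|v^{-1}\chi_Q\|_{s'} .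
\]
Let $d=\operatorname{dist}(c,Q)$. If $d\ge\operatorname{diam}Q$, then $1+d\le1+|x-c|\le1+2d$ on $Q$, so $\sup_Qv\le2^a\inf_Qv$ and the last product is at most $2^a|Q|$. Otherwise $Q\subset B(c,2\sqrt n\,\ell)$, where $\ell=\ell(Q)\ge1$. Then $v\le(3\sqrt n\,\ell)^a$ on $Q$, so $\|v\chi_Q\|_s\le C\ell^{a+n/s}$, and since $as'<n$,
\[
\|v^{-1}\chi_Q\|_{s'}^{s'}\le\int_{|x|<2\sqrt n\,\ell}|x|^{-as'}dx=C\ell^{n-as'} .
\]
The product is at most $C\ell^{a+n/s}\ell^{n/s'-a}=C|Q|$.
\end{proof}

\emph{Case 1: $\ell(Q)\le1$.} By \eqref{eq:lip}, $\sup_Qw\le e^{a\sqrt n}\inf_Qw$, so it suffices to bound $\|\chi_Q\|_{p(\cdot)}\|\chi_Q\|_{p'(\cdot)}$. Let $z$ be the center of $Q$ and let $q$ be $p$ or $p'$, with Lipschitz constant $L$ from \eqref{eq:lip} or \eqref{eq:conj}. Since $|Q|\le1$ and $q(z)\ge1$, inequality \eqref{eq:smallcube} gives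
\[
\int_Q|Q|^{-q(x)/q(z)}dx=\frac1{|Q|}\int_Q|Q|^{-(q(x)-q(z))/q(z)}dx\le|Q|^{-L\operatorname{diam}Q}\le C .
\]
By Lemma~\ref{lem:modular}(a), $\|\chi_Q\|_{q(\cdot)}\le C|Q|^{1/q(z)}$, and $1/p(z)+1/p'(z)=1$.

\emph{Case 2: $\ell(Q)>1$ and $Q$ meets no $B_c$.} Then $w=1$ and $p=s$ on $Q$, and the product of the norms is $|Q|^{1/s}|Q|^{1/s'}=|Q|$.

\emph{Case 3: $\ell(Q)>1$ and $Q$ meets exactly one ball $B_c$, of block $k$.} Then \eqref{eq:local} holds on $Q$. Let $\lambda_0=\|w\chi_Q\|_s$ and $\lambda_1=\|w^{-1}\chi_Q\|_{s'}$. Lemma~\ref{lem:power} gives $\lambda_0\lambda_1\le C|Q|$, so it suffices to show $\|w\chi_Q\|_{p(\cdot)}\le C\lambda_0$ and $\|w^{-1}\chi_Q\|_{p'(\cdot)}\le C\lambda_1$.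

For the first bound, $p\ge s$, so only large values of $w/\lambda_0$ can hurt. Since $|Q|\ge1$, we have $\lambda_0\ge\rho_k^{-a}$, so $w/\lambda_0\le\rho_k^a$, and by \eqref{eq:conseq}
\[
\int_Q\Big(\frac w{\lambda_0}\Big)^{p(x)}dx=\int_Q\Big(\frac w{\lambda_0}\Big)^{s}\Big(\frac w{\lambda_0}\Big)^{p(x)-s}dx\le\rho_k^{a\delta_k}\le e^{a/\kappa}.
\]

For the second bound, $p'\le s'$, so small values of $w^{-1}/\lambda_1$ can hurt, and they do occur, because $Q$ and hence $\lambda_1$ may be much larger than any power of $\rho_k$. We therefore normalize the part of $Q$ inside the bump separately. Let $\lambda=\max\{1,\|w^{-1}\chi_{Q\cap B_c}\|_{s'}\}$. Then $\lambda\le\lambda_1$, because $\lambda_1\ge|Q|^{1/s'}\ge1$, and $1\le\lambda\le C\rho_k^{a+n/s'}$. Using $w\le1$, \eqref{eq:conj}, and \eqref{eq:conseq},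
\[
\int_{Q\cap B_c}\Big(\frac{w^{-1}}\lambda\Big)^{p'(x)}dx=\int_{Q\cap B_c}\Big(\frac{w^{-1}}\lambda\Big)^{s'}(\lambda w)^{s'-p'(x)}dx\le\lambda^{\delta_k/(s-1)^2}\le C .
\]
So $\|w^{-1}\chi_{Q\cap B_c}\|_{p'(\cdot)}\le C\lambda\le C\lambda_1$. On $Q\setminus B_c$ we have $p'=s'$, so that part has norm at most $\lambda_1$.

\emph{Case 4: $\ell(Q)>1$ and $Q$ meets at least two balls.} Let $k$ be as in Lemma~\ref{lem:geometry}(c). Since $|Q|\ge1$ and $p\ge s$, $\int_Q|Q|^{-p(x)/s}dx\le1$, so $\|w\chi_Q\|_{p(\cdot)}\le\|\chi_Q\|_{p(\cdot)}\le|Q|^{1/s}$. For $c$ in block $j$, Lemma~\ref{lem:modular}(a) and $a<n$ give $\|w^{-1}\chi_{B_c}\|_{p'(\cdot)}\le\rho_j^a\max(1,|B_c|)\le C\rho_j^{2n}$. On $Q\setminus E$ we have $w=1$ and $p'=s'$. By the triangle inequality, \eqref{eq:conseq} and Lemma~\ref{lem:geometry}(c),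
\[
\|w^{-1}\chi_Q\|_{p'(\cdot)}\le|Q|^{1/s'}+C\sum_{j\le k}m_j\rho_j^{2n}\le|Q|^{1/s'}+CD_k^{n/s'}\le C|Q|^{1/s'} .
\]
This completes the proof of (iii).

\section{Boundedness of $M$ without the weight}\label{sec:M}

We prove part (ii). It suffices to show that
\begin{equation}\label{eq:modularM}
f\ge0,\quad\int f^{p(x)}dx\le1\qquad\Longrightarrow\qquad\int(Mf)^{p(x)}dx\le C .
\end{equation}
Indeed, for $0<\|f\|_{p(\cdot)}<\infty$ apply \eqref{eq:modularM} to $|f|/\|f\|_{p(\cdot)}$, whose modular is $1$ by Lemma~\ref{lem:modular}(c), and then use Lemma~\ref{lem:modular}(a).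

The only tool is the maximal theorem on $L^s$, so both sides must be compared with $L^s$ integrals. Since $p\ge s$, we have $t^s\le t^{p(x)}$ for $t\ge1$ and $t^{p(x)}\le t^s$ for $t\le1$. For large values the passage to $s$ is therefore free on the input side, and for small values it is free on the output side. Accordingly we split $f=f_1+f_2+f_3$,
\[
f_1=f\chi_{\{f>1\}},\qquad f_2=f\chi_{\{f\le1\}\setminus E},\qquad f_3=f\chi_{\{f\le1\}\cap E}.
\]
As $(Mf)^{p(x)}\le3^{s+1}\sum_i(Mf_i)^{p(x)}$, we may treat each $f_i$ separately.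

\subsection*{Large values}
Since $f_1$ takes values in $\{0\}\cup(1,\infty]$, we have $\int f_1\le1$ and $\int f_1^s\le1$. Let $g=f_1^{p(\cdot)/s}$, so that $\int g^s\le1$, and let $Q\ni x$.

If $|Q|\ge1$, then $\langle f_1\rangle_Q\le1$, so $\langle f_1\rangle_Q^{p(x)}\le\langle f_1\rangle_Q^s\le Mf_1(x)^s$.

If $|Q|<1$, let $p_Q=\inf_Qp\ge s$ and $G=\langle g\rangle_Q$. By Jensen's inequality, $G\le\langle g^s\rangle_Q^{1/s}\le|Q|^{-1/s}$ and $\langle f_1\rangle_Q\le\langle f_1^{p_Q/s}\rangle_Q^{s/p_Q}\le G^{s/p_Q}$, the last step because $f_1^{p_Q/s}\le g$ on $Q$. By \eqref{eq:lip} and \eqref{eq:smallcube},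
\[
\langle f_1\rangle_Q^{p(x)}\le G^s\,G^{s(p(x)-p_Q)/p_Q}\le G^s\,|Q|^{-(p(x)-p_Q)/p_Q}\le G^s\,|Q|^{-\kappa\operatorname{diam}Q}\le C\,Mg(x)^s .
\]
Taking the supremum over $Q$, $\int(Mf_1)^{p(x)}dx\le\int(Mf_1)^s+C\int(Mg)^s\le C$.

\subsection*{Small values off the bumps}
Here $p=s$ on $\{f_2\ne0\}$, so $\int f_2^s\le1$. Since $Mf_2\le1$, $\int(Mf_2)^{p(x)}dx\le\int(Mf_2)^s\le C$.

\subsection*{Small values on the bumps}
This is the main term: $\int f_3^s$ is not controlled by $\int f_3^{p(x)}dx$, as in Example~\ref{ex:steps}. Write $f_3=\sum_ch_c$ with $h_c=f_3\chi_{B_c}$, $0\le h_c\le1$. We separate the action of a bump on its own territory from its action elsewhere. Let $F=M(f_3-h_c)$ on $B_c^*$ and $F=Mf_3$ off $\bigcup_cB_c^*$. Then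
\[
Mf_3\le\sum_c\chi_{B_c^*}Mh_c+F,\qquad F\le1,\qquad F\le\sum_c\chi_{\mathbb R^n\setminus B_c^*}Mh_c .
\]

The term $F$ is small by sparseness alone. If $x\notin B_c^*$, then $|x-c|>D_k/4\ge2\rho_k$, so a cube containing $x$ and meeting $B_c$ has diameter at least $|x-c|/2$ and volume at least $(|x-c|/2\sqrt n)^n$. Hence $Mh_c(x)\le C\rho_k^n|x-c|^{-n}$, and by the triangle inequality in $L^s$ and (P4),
\[
\|F\|_s\le C\sum_c\rho_k^n\Big(\int_{|x|>D_k/4}|x|^{-ns}dx\Big)^{1/s}=C\sum_km_k\rho_k^nD_k^{-n/s'}\le C .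
\]
As $F\le1$, $\int F^{p(x)}dx\le\int F^s\le C$.

On $B_c^*$ we have $p(x)=P_k(x-c)$, where
\[
P_k(x)=s+\frac{\kappa}{\log m_k}V_k(x),\qquad V_k(x)=\log_+\frac{\rho_k}{1+|x|}.
\]
Since the $B_c^*$ are disjoint, it remains to bound $\sum_c\int(Mh_c)^{P_k(x-c)}dx$. A norm inequality for each bump would not do, as norms over disjoint pieces do not add. We need a modular inequality, and we can afford an additive error if it is summable over the $m_k$ bumps of each block.

\begin{lemma}\label{lem:bump}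
If $0\le h\le1$ and $h=0$ off $B(0,\rho_k)$, then
\[
\int_{\mathbb R^n}(Mh)^{P_k(x)}dx\le C\int_{\mathbb R^n}h^{P_k(x)}dx+Cm_k^{-\alpha s}\rho_k^n ,
\]
with $C$ independent of $k$ and $h$.
\end{lemma}

Applying the lemma to the translates $h_c(\cdot+c)$ and using (P3), we get
\[
\sum_c\int_{B_c^*}(Mh_c)^{p(x)}dx\le C\sum_c\int_{B_c}f^{p(x)}dx+C\sum_km_k^{1-\alpha s}\rho_k^n\le C .
\]
This proves \eqref{eq:modularM}, and with it (ii), once the lemma is established. The role of $\alpha>1/s$ is visible here: the error must beat the number $m_k$ of bumps.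

\begin{proof}[Proof of Lemma~\ref{lem:bump}]
We drop the index $k$ and write $h=h'+h''$ with $h'=h\chi_{\{h<m^{-\alpha}\}}$. Since $s\le P\le s+1$, $(Mh)^P\le2^{s+1}((Mh')^P+(Mh'')^P)$. The very small values give the error term: as $Mh'\le1$,
\[
\int(Mh')^{P(x)}dx\le\int(Mh')^s\le C\int(h')^s\le Cm^{-\alpha s}\rho^n .
\]

\emph{Changing the point at which the exponent is evaluated.} An average of $h''$ over $Q\ni x$ is raised to the power $P(x)$, whereas the hypothesis concerns $h''(y)^{P(y)}$. Because the nonzero values of $h''$ lie in $[m^{-\alpha},1]$, the exchange costs at most a power weight: for all $x,y$,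
\begin{equation}\label{eq:exchange}
h''(y)^{P(x)}\le h''(y)^{P(y)}\max\Big\{1,\frac{1+|x|}{1+|y|}\Big\}^{\alpha\kappa}.
\end{equation}
If $h''(y)=0$, or if $P(x)\ge P(y)$, this holds because $h''\le1$. Otherwise $V(y)>V(x)$, so $|y|<|x|$, and $u_+-v_+\le u-v$ for $u\ge v$ gives $V(y)-V(x)\le\log\frac{1+|x|}{1+|y|}$. Hence
\[
h''(y)^{P(x)-P(y)}\le m^{\alpha(P(y)-P(x))}=e^{\alpha\kappa(V(y)-V(x))}\le\Big(\frac{1+|x|}{1+|y|}\Big)^{\alpha\kappa}.
\]

The factor in \eqref{eq:exchange} is large only when $y$ is much closer to the origin than $x$. So fix $x\ne0$ and a cube $Q\ni x$, and split $h''=u_1+u_2$ with $u_1=h''\chi_{\{|y|\ge|x|/2\}}$ and $u_2=h''\chi_{\{|y|<|x|/2\}}$.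

\emph{The outer part.} For $|y|\ge|x|/2$ we have $1+|x|\le2(1+|y|)$. Let $g(y)=h''(y)^{P(y)/s}$. By Jensen's inequality with exponent $P(x)/s\ge1$ and by \eqref{eq:exchange} raised to the power $1/s$,
\[
\langle u_1\rangle_Q^{P(x)}\le\langle u_1^{P(x)/s}\rangle_Q^s\le2^{\alpha\kappa}\langle g\rangle_Q^s\le2^{\alpha\kappa}Mg(x)^s .
\]

\emph{The inner part.} If $\langle u_2\rangle_Q\ne0$, then $Q$ contains $x$ and a point $y$ with $|y|<|x|/2$, so $\operatorname{diam}Q\ge|x|/2$ and
\[
\langle u_2\rangle_Q\le(2\sqrt n)^nH(x),\qquad H(x)=|x|^{-n}\int_{|y|<|x|/2}h''(y)\,dy .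
\]
Both bounds are independent of $Q$, so $Mh''(x)^{P(x)}\le C\,Mg(x)^s+C\,H(x)^{P(x)}$. The maximal theorem gives $\int(Mg)^s\le C\int(h'')^{P(y)}dy$, and it remains to prove the same bound for $\int H^{P(x)}dx$.

We must now gain from the decay of $H$ more than we lose in \eqref{eq:exchange}. Jensen's inequality for Lebesgue measure on $\{|y|<|x|/2\}$ would keep the factor $|x|^{-n}$ only to the first power, which is not integrable at infinity. Instead we use a measure concentrated near the origin, so that most of the decay is raised to the power $P(x)\ge s$. By \eqref{eq:alpha} we can fix $\tau>0$ with $\tau(s-1)<n(s-1)-\alpha\kappa$; then $\tau<n$. Let $d\nu_x(y)=(|y|/|x|)^\tau|y|^{-n}dy$ on $\{|y|<|x|/2\}$. Its total mass is $S=nv_n\int_0^{1/2}r^{\tau-1}dr=nv_n2^{-\tau}/\tau$, independent of $x$, and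
\[
H(x)=\int h''(y)\Big(\frac{|y|}{|x|}\Big)^{n-\tau}d\nu_x(y).
\]
Apply Jensen's inequality, with $S^{P(x)-1}\le\max(1,S)^s$; then use $(|y|/|x|)^{(n-\tau)P(x)}\le(|y|/|x|)^{(n-\tau)s}$, and \eqref{eq:exchange} with $\frac{1+|x|}{1+|y|}\le\frac{|x|}{|y|}$ for $|y|\le|x|$. This gives
\[
H(x)^{P(x)}\le C\int_{|y|<|x|/2}h''(y)^{P(y)}\Big(\frac{|y|}{|x|}\Big)^{\gamma}|y|^{-n}dy,\qquad\gamma=(n-\tau)s+\tau-\alpha\kappa .
\]
Here $\gamma-n=n(s-1)-\alpha\kappa-\tau(s-1)>0$, so for each $y\ne0$
\[
\int_{|x|>2|y|}\Big(\frac{|y|}{|x|}\Big)^\gamma|y|^{-n}dx=nv_n\int_2^\infty r^{n-1-\gamma}dr=\frac{nv_n2^{n-\gamma}}{\gamma-n}.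
\]
By Tonelli's theorem, $\int H^{P(x)}dx\le C\int(h'')^{P(y)}dy\le C\int h^{P(y)}dy$.
\end{proof}

The proof needs $\alpha\kappa<n(s-1)$ and the summation needs $\alpha>1/s$. Both can hold exactly when $\kappa/s<n(s-1)$, the middle inequality of \eqref{eq:three}.

\section{The BMO norm of $\log w$}\label{sec:bmo}

We prove part (v). Since $0\le U<\infty$ everywhere, $0<w\le1$, and $\log w=-aU$; so it suffices to show $\|U\|_{BMO}\le C_n$. For any constant $\gamma$, the bound $|\langle U\rangle_Q-\gamma|\le\langle|U-\gamma|\rangle_Q$ gives $\langle|U-\langle U\rangle_Q|\rangle_Q\le2\langle|U-\gamma|\rangle_Q$. Thus for each cube $Q$ we need one $\gamma$ with $\langle|U-\gamma|\rangle_Q\le C_n$. We use the integral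
\begin{equation}\label{eq:logint}
\int_{|x|<R}\log\frac R{|x|}\,dx=nv_nR^n\int_0^1r^{n-1}\log\frac1r\,dr=\frac{v_n}nR^n .
\end{equation}

If $Q$ meets no ball $B_c$, then $U=0$ on $Q$.

Suppose $Q$ meets exactly one ball $B_c$, of block $k$. On $Q$, $U=\phi(g)$ with $g(x)=\log(1+|x-c|)$ and $\phi(t)=(\log\rho_k-t)_+$. As $\phi$ is $1$-Lipschitz, $|U-\phi(\gamma_0)|\le|g-\gamma_0|$, and it suffices to find $\gamma_0$ for $g$. Let $d=\operatorname{dist}(c,Q)$. If $d\ge\operatorname{diam}Q$, take $\gamma_0=\log(1+d)$; then $0\le g-\gamma_0\le\log2$ on $Q$, as in the proof of Lemma~\ref{lem:power}. Otherwise $Q\subset B(c,R)$ with $R=2\sqrt n\,\ell(Q)$; take $\gamma_0=\log(1+R)$. Then $0\le\gamma_0-g(x)\le\log(R/|x-c|)$ on $Q$, and \eqref{eq:logint} gives $\langle|g-\gamma_0|\rangle_Q\le v_n(2\sqrt n)^n/n$.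

Suppose finally that $Q$ meets at least two balls, let $k$ be as in Lemma~\ref{lem:geometry}(c), and take $\gamma=0$. For $c$ in block $j$, $U_c\le\log_+(\rho_j/|x-c|)$, so \eqref{eq:logint}, \eqref{eq:conseq}, $D_k\ge1$ and Lemma~\ref{lem:geometry}(c) give
\[
\int_QU\le\frac{v_n}n\sum_{j\le k}m_j\rho_j^n\le\frac{v_n}nD_k^{n/s'}\le\frac{v_n}nD_k^n\le\frac{v_n}n(2\sqrt n)^n|Q| .
\]
All these bounds depend only on $n$. This proves (v) and completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}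

\bibitem{source}
\emph{Applied and Numerical Harmonic Analysis}, doi:10.1007/978-3-0348-0548-3,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-0348-0548-3.pdf}.

\end{thebibliography}
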